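# Positive operators without invariant sublattices on separable Banach lattices

## 1. A secular equation, with two coordinates and with infinitely many

Order $\mathbb R^2$ coordinatewise. Call a linear subspace a *sublattice* if, along with any two of its vectors, it contains their coordinatewise maximum and minimum. The line $\mathbb R(a,b)$ is a sublattice exactly when $ab\ge 0$: if $ab<0$, the maximum of $(a,b)$ and $0$ has one zero and one non-zero coordinate, so it lies off the line. Now take the positive matrix
$$T=\begin{pmatrix}3/4&1/4\\1/4&1\end{pmatrix},\qquad\text{that is}\qquad Tx=mx+\tfrac14(x_1+x_2)\mathbf 1,\quad m=(\tfrac12,\tfrac34),\ \mathbf 1=(1,1),$$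
where $mx$ is the coordinatewise product. Which sublattices does $T$ map into themselves, besides $\{0\}$ and $\mathbb R^2$? They are the lines spanned by eigenvectors $e$ with $e_1e_2\ge 0$. The eigenvector equation is $(\lambda-m_i)e_i=\frac14(e_1+e_2)$. If $e_1+e_2=0$, both $e_i$ are non-zero, so $\lambda=m_1=m_2$, which is false. So $e_1+e_2\neq0$, and dividing and adding gives the *secular equation*
$$1=\frac14\Big(\frac1{\lambda-\frac12}+\frac1{\lambda-\frac34}\Big),\qquad\text{i.e. } \lambda^2-\tfrac74\lambda+\tfrac{11}{16}=0,\qquad \lambda=\tfrac{7\pm\sqrt5}8 .\tag{1}$$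
The root $\frac{7+\sqrt5}8$ exceeds $\frac34$, so $e_i\propto 1/(\lambda-m_i)$ has two positive entries and $\mathbb Re$ is an invariant sublattice. The root $\frac{7-\sqrt5}{8}$ lies between $\frac12$ and $\frac34$, so its eigenvector has entries of opposite signs and its line is not a sublattice. Thus $T$ has exactly one non-trivial invariant sublattice. It exists because the right side of the secular equation falls from $+\infty$ to $0$ on $(\max m,\infty)$, so it takes the value $1$ there.

With infinitely many coordinates the blow-up at $\max m$ can be tamed. Let $\mu$ be the probability on $\mathbb N=\{1,2,\dots\}$ with $\mu\{k\}=3\cdot4^{-k}$, let $m_k=1-2^{-k}$, and on $L^1(\mu)$ put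
$$Tx=mx+\tfrac14\Big(\int x\,d\mu\Big)\mathbf 1 .$$

*There is no positive eigenvector.* Suppose $0\ne e\ge0$ and $Te=\lambda e$. Then $(\lambda-m_k)e_k=\frac14\int e\,d\mu>0$ for all $k$, so $\lambda>m_k$ for all $k$ and $\lambda\ge1$. Solving for $e$ and integrating,
$$1=\frac14\sum_k\frac{3\cdot4^{-k}}{\lambda-1+2^{-k}}\le\frac14\sum_k3\cdot 2^{-k}=\frac34 ,\tag{2}$$
a contradiction.

*There is no larger invariant sublattice either.* Let $Y\neq\{0\}$ be a closed sublattice with $T(Y)\subseteq Y$. Take $0\ne y\in Y$ with $y\ge 0$ and set $e=Ty\in Y$. Then $e_k\ge\frac14\int y\,d\mu>0$ for every $k$. Write $k\sim l$ if $x_k/e_k=x_l/e_l$ for all $x\in Y$.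

If all indices are equivalent, then $Y=\mathbb Re$ and $e$ is a positive eigenvector, which is impossible.

If $k\not\sim l$, there are $x\in Y$ and $t\in\mathbb R$ with $x_k/e_k>t>x_l/e_l$ (replace $x$ by $-x$ if needed). For $A=\{j:x_j>te_j\}$ the elements $n(x-te)^+\wedge e$ of $Y$ increase to $e1_A$, and they converge in norm by dominated convergence. So $e1_A\in Y$ with $k\in A$, $l\notin A$. Fix one such $A$ and let $c=\int_Ae\,d\mu/\int e\,d\mu\in(0,1)$. The rank-one parts cancel in
$$T(e1_A)-c\,Te=e\,m\,(1_A-c)\in Y .$$
Suppose $k\ne l$ and $k\sim l$. Then $1_A(k)=1_A(l)$ because $e1_A\in Y$, and $m_k(1_A(k)-c)=m_l(1_A(l)-c)$ because $em(1_A-c)\in Y$. The common factor is not $0$, so $m_k=m_l$, which is false. Hence no two distinct indices are equivalent. Fix $k$. For each $l\ne k$ there is $A_l$ with $e1_{A_l}\in Y$, $k\in A_l$, $l\notin A_l$. The infimum of $e1_{A_l}$ over $l\le N$, $l\ne k$, lies in $Y$ and converges in norm to $e1_{\{k\}}$ as $N\to\infty$. So $Y$ contains every coordinate vector, and $Y=L^1(\mu)$.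

So on this copy of $\ell^1$ some positive operator has no invariant closed sublattice except $\{0\}$ and the whole space. Is there *any* infinite-dimensional separable Banach lattice on which this cannot happen?

## 2. Banach lattices, order continuity, and the theorem

Throughout, scalars are real unless we say otherwise. A **Banach lattice** is a vector lattice $X$ with a complete norm such that $|x|\le|y|$ implies $\|x\|\le\|y\|$. Its lattice operations are continuous. We write $X_+=\{x:x\ge0\}$.

**Definition (sublattice, ideal).** A *sublattice* is a linear subspace $Y\subseteq X$ with $x\vee y,\,x\wedge y\in Y$ whenever $x,y\in Y$. It is *non-trivial* if $Y\ne\{0\}$ and $Y\neq X$. An *ideal* is a linear subspace $I$ such that $|x|\le|y|$, $y\in I$ imply $x\in I$. The constants in $C[0,1]$ form a sublattice that is not an ideal.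

**Definition (positive operator, invariance).** A linear $T:X\to X$ is *positive* if $T(X_+)\subseteq X_+$; it is then automatically bounded. A sublattice $Y$ is *$T$-invariant* if $T(Y)\subseteq Y$.

**Definition (disjointness).** Elements $x,y$ are *disjoint* if $|x|\wedge|y|=0$.

**Definition (order continuous norm).** The norm of $X$ is *order continuous* if every decreasing net in $X$ with infimum $0$ converges to $0$ in norm. The $L^1$-norm is order continuous. The sup norm on $C[0,1]$ is not: the functions $x_k(t)=(1-kt)^+$ decrease, a continuous function below all of them is $\le0$ on $(0,1]$ and hence also at $0$, so their infimum is $0$; but $\|x_k\|=x_k(0)=1$.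

**Definition (rank-one and nuclear operators).** For $z\in X$ and $\theta\in X^*$ let $z\otimes\theta$ be the operator $x\mapsto\theta(x)z$. An operator is *nuclear* if it is $\sum_n z_n\otimes\theta_n$ with $\sum_n\|z_n\|\|\theta_n\|<\infty$. For example, $x\mapsto(2^{-n}x_n)$ on $\ell^1$ is nuclear.

The paper "Invariant sublattices for positive operators" asks in its Question 5.2: is there an infinite-dimensional separable Banach lattice $X$ such that every positive operator on $X$ has a non-trivial invariant closed sublattice? Some background is known: every positive *compact* operator on a Banach lattice of dimension at least two has a non-trivial invariant closed sublattice, and there are positive operators without one on various infinite-dimensional separable lattices, among them AM-spaces and lattices with order continuous norm. The answer to the question is no.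

**Theorem 1.** Let $X$ be an infinite-dimensional separable real Banach lattice. Then there is a positive operator $T:X\to X$ with no non-trivial closed invariant sublattice. More precisely:

* (A) If the norm of $X$ is order continuous, $T$ can be taken to be a positive multiplication (central) operator plus a positive rank-one operator.
* (B) If the norm of $X$ is not order continuous, $T$ can be taken to be $P+N$, with $P$ a positive projection whose range is isomorphic to $c$ (convergent sequences), and $N$ nuclear.

By (B), in the result on compact operators just quoted, "compact" cannot be weakened to "positive projection plus nuclear operator" on any separable Banach lattice whose norm is not order continuous.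

**Corollary 2.** For a real Banach lattice $X$ with $\dim X\ge2$, every positive operator on $X$ has a non-trivial invariant closed sublattice if and only if $X$ is finite-dimensional or non-separable.

**Proof of Corollary 2 from Theorem 1.** If $2\le\dim X=d<\infty$, then $X$ is lattice isomorphic to $\mathbb R^d$ (Fact 1 below). A positive operator is then a matrix with non-negative entries; by Perron–Frobenius it has an eigenvector $0\ne e\ge0$, and $\mathbb Re$ is a non-trivial invariant sublattice. If $X$ is non-separable and $T$ is positive, pick $x\ne0$ and let $S\ni x$ be the smallest set closed under rational linear combinations, $\vee$, $\wedge$ and $T$. It is countable. By continuity $\overline S$ is a closed $T$-invariant sublattice. It is non-zero, and it is separable, so $\overline S\ne X$. Conversely, if $X$ is neither finite-dimensional nor non-separable, Theorem 1 supplies a positive operator with no non-trivial invariant closed sublattice. $\square$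

So everything rests on Theorem 1.

## 3. Textbook facts: quasi-interior points, principal ideals, positive functionals

**Fact 1.** A vector lattice of finite dimension $d$ that is Archimedean (in particular any $d$-dimensional sublattice of a Banach lattice) is lattice isomorphic to $\mathbb R^d$. Hence it has a basis of $d$ pairwise disjoint positive vectors. For example, the sublattice $\{x_1=2x_2\}$ of $\mathbb R^3$ has the basis $(2,1,0),(0,0,1)$.

**Fact 2.** For $u\in X_+$ let $X_u=\{x:|x|\le ku\text{ for some }k\}$, with gauge norm $\|x\|_u=\inf\{k\ge 0:|x|\le ku\}$. Then $\|x\|\le\|u\|\,\|x\|_u$. Call $u$ *quasi-interior* if $X_u$ is dense in $X$; equivalently, $x\wedge ku\to x$ for all $x\in X_+$. (If $X_u$ is dense, approximate $x\ge0$ by $x_j\in X_u$; then $x_j^+\wedge x\to x$, and $x_j^+\wedge x\le x\wedge ku\le x$ for all large $k$. The converse is clear, since $x\wedge ku\in X_u$.) A separable $X$ has a quasi-interior point: take $u=\sum_n2^{-n}|x_n|/(1+\|x_n\|)$ with $(x_n)$ dense. Any larger element is again quasi-interior. In $L^1[0,1]$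 the function $\mathbf 1$ is quasi-interior.

**Fact 3 (Kakutani).** $X_u$ with its gauge norm is isometrically lattice isomorphic to $C(K)$ for a compact Hausdorff space $K$, with $u$ corresponding to the constant $1$.

**Fact 4.** The dual $X^*$ is a Banach lattice, $|g(x)|\le|g|(|x|)$, and $\||g|\|=\|g\|$. For $x\in X_+$ there is $\tau\in X^*_+$ with $\|\tau\|\le1$ and $\tau(x)=\|x\|$ (take the modulus of a Hahn–Banach functional). A separable $X$ has a *strictly positive* functional $\varphi$, that is, $\varphi\in X_+^*$ with $\varphi(x)>0$ for all $0\ne x\in X_+$: let $\varphi=\sum2^{-n}\tau_n$ with $(\tau_n)$ weak\*-dense in the positive part of the unit ball of $X^*$, which is compact and metrizable for the weak\* topology. On $L^1(\mu)$, $\mu$ finite, integration is strictly positive.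

**Fact 5.** Let $u$ be quasi-interior and identify $X_u=C(K)$. A positive functional on $X$ restricts to a positive functional on $C(K)$, that is, to integration against a regular Borel measure; we use the same letter for both. Conversely, let $\theta_0$ be linear on $X_u$ with $0\le\theta_0(x)\le M\theta(x)$ for $0\le x\in X_u$, where $\theta\in X^*_+$. Then $|\theta_0(x)|\le\theta_0(|x|)\le M\|\theta\|\,\|x\|$, so $\theta_0$ extends to $X$ with norm at most $M\|\theta\|$. The extension is positive, because each $x\in X_+$ is the limit of $x\wedge ku\in X_u\cap X_+$.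

**Fact 6.** For a closed subspace $Y$ put $Y^\perp=\{g\in X^*:g|_Y=0\}$. By Hahn–Banach, $Y=\{x:g(x)=0\text{ for all }g\in Y^\perp\}$.

Two structure theorems enter, one per case.

**Fact 7** (Lindenstrauss–Tzafriri, *Classical Banach Spaces II*, Thm 1.b.14). A separable Banach lattice with order continuous norm can be assumed, up to lattice isomorphism, to be an ideal of some $L^1(\Omega,\Sigma,\mu)$, $\mu$ a probability, with $L^\infty\subset X\subset L^1$, continuous inclusions, and $X$ dense in $L^1$.

**Fact 8** (Meyer-Nieberg, *Banach Lattices*, Thm 2.4.2). If the norm of $X$ is not order continuous, there are $v\in X_+$, $\delta>0$ and pairwise disjoint $f_n\in[0,v]$ with $\|f_n\|\ge\delta$. In $C[0,1]$, bumps of height $1$ on disjoint intervals do this, with $v=\mathbf 1$.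

## 4. Order continuous norm: a generating multiplier plus a rank-one operator

Here we prove (A). We place $X$ between $L^\infty$ and $L^1$ as in Fact 7 and carry the example of Section 1 over. There, $m$ took different values at different points, and $\int(1-m)^{-1}d\mu$ was finite although $\sup m=1$. The measure-theoretic form of the first property is that $m$ generates $\Sigma$.

**Step A1. A multiplier $m$ with both properties.** Since $X$ is separable, dense in $L^1(\mu)$ and continuously included, $L^1(\mu)$ is separable. So there are sets $A_1,A_2,\dots$ generating $\Sigma$ modulo null sets. Put $a=\sum_k3^{-k}1_{A_k}\in[0,\frac12]$. An expansion in base $3$ with digits $0,1$ only is unique, so each $1_{A_k}$ is a Borel function of $a$, and $\sigma(a)=\Sigma$ modulo null sets.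

Let $\nu$ be the distribution of $a$. The space $L^1(\nu)\cong L^1(\mu)$ is infinite-dimensional (it contains $X$), so $\nu$ is not carried by finitely many atoms, and there are disjoint Borel sets $C_1,C_2,\dots\subseteq[0,\frac12]$ with $\nu(C_j)>0$. Their measures tend to $0$. Choose $j_2<j_3<\cdots$, all greater than $1$, with $\nu(C_{j_k})\le4^{-k}$, let $B_k=C_{j_k}$ for $k\ge2$, and let $B_1$ be the rest of $[0,\frac12]$. It contains $C_1$. So $(B_k)$ is a Borel partition of $[0,\frac12]$ with $\nu(B_k)>0$ for all $k$ and $\nu(B_k)\le4^{-k}$ for $k\ge2$. Put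
$$m=1-2^{-k}+2^{-k-2}a\quad\text{on }\{a\in B_k\}.$$
There $m\in[1-2^{-k},1-2^{-k-1})$, because $2^{-k-2}a\le2^{-k-3}$. So $m$ determines $k$ and then $a$, in a Borel way. Altogether
$$\sigma(m)=\Sigma\text{ modulo null sets},\quad 0\le m<1,\quad \operatorname{ess\,sup}m=1,\quad \int\frac{d\mu}{1-m}\le\sum_k2^{k+1}\nu(B_k)<\infty.\tag{3}$$

**Step A2. The operator.** Choose $\varepsilon>0$ with $\varepsilon\int\frac{d\mu}{1-m}<1$ and set
$$Tx=mx+\varepsilon\Big(\int x\,d\mu\Big)\mathbf 1 .$$
It maps $X$ to $X$, because $X$ is an ideal containing $\mathbf 1$ and contained in $L^1$. It is positive and has the form required in (A).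

**Step A3. $T$ has no positive eigenvector.** This rules out one-dimensional invariant sublattices. Let $0\ne e\ge0$ and $Te=\lambda e$. Then $(\lambda-m)e=\varepsilon\int e\,d\mu>0$ a.e. As $e\ge0$, this forces $\lambda>m$ a.e., so $\lambda\ge\operatorname{ess\,sup}m=1$, and $e=\varepsilon(\int e\,d\mu)/(\lambda-m)$. Integrating and dividing by $\int e\,d\mu$,
$$1=\varepsilon\int\frac{d\mu}{\lambda-m}\le\varepsilon\int\frac{d\mu}{1-m}<1,$$
a contradiction.

**Step A4. An invariant sublattice is described by a $\sigma$-algebra.** This replaces the equivalence classes of Section 1. Let $Y\ne\{0\}$ be a closed $T$-invariant sublattice and $0\ne y\in Y_+$. Then $e:=Ty\in Y$ and $e\ge\varepsilon\int y\,d\mu>0$ a.e. Let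
$$\mathcal A=\{g\in L^\infty: eg\in Y\}.$$
Since $e>0$, $e(g\vee h)=(eg)\vee(eh)$, so $\mathcal A$ is a vector lattice. It contains the constants, and it is uniformly closed because $\|eg\|\le\|g\|_\infty\|e\|$. If $g_k\in\mathcal A$ increase to a bounded $g$, then $e(g-g_k)$ decreases to $0$ a.e., hence has infimum $0$ in $X$, hence tends to $0$ in norm by order continuity. So $g\in\mathcal A$, and likewise for decreasing sequences. For $g\in\mathcal A$ and $t\in\mathbb R$,
$$1_{\{g>t\}}=\lim_{k}\uparrow\big(k(g-t)^+\wedge1\big)\in\mathcal A .$$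
Let $\Sigma_Y=\{A\in\Sigma:1_A\in\mathcal A\}$. It contains $\Omega$ and all null sets, and it is closed under complements ($1-1_A$), finite unions ($1_A\vee1_B$) and increasing unions. So it is a $\sigma$-algebra. Each $g\in\mathcal A$ is $\Sigma_Y$-measurable by the display. Each bounded $\Sigma_Y$-measurable function is a uniform limit of simple ones, so it lies in $\mathcal A$. Thus $\mathcal A$ is exactly the set of bounded $\Sigma_Y$-measurable functions. Finally, for $y\in Y_+$, $y\wedge ke=e\,((y/e)\wedge k)\in Y$ increases to $y$, with norm convergence by order continuity. So $Y=\overline{e\mathcal A}$.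

**Step A5. Invariance forces $m$ into the $\sigma$-algebra.** For $g\in\mathcal A$ put $c_g=\int eg\,d\mu/\int e\,d\mu$. The rank-one parts cancel:
$$T(eg)-c_gTe=e\,m(g-c_g)\in Y,\qquad\text{so } m(g-c_g)\in\mathcal A.\tag{4}$$
If $\mathcal A$ consists of constants, then $Y=\mathbb Re$ and $e$ is a positive eigenvector, contrary to Step A3. Otherwise there is $A\in\Sigma_Y$ with $0<\mu(A)<1$. Apply (4) to $g=1_A$: since $e>0$, $c=c_g\in(0,1)$, so $1_A-c$ takes only the non-zero values $1-c$ and $-c$, and $(1_A-c)^{-1}$ is bounded and $\Sigma_Y$-measurable. Hence $m$ is $\Sigma_Y$-measurable. By (3), $\Sigma_Y=\Sigma$, and $\mathcal A=L^\infty$. For $x\in X_+$ we get $x\wedge ke=e((x/e)\wedge k)\in Y$ and $x\wedge ke\to x$, so $Y=X$. This proves (A).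

## 5. Multipliers on $C([0,1]^2)$ cannot separate points

Can the same kind of operator serve in case (B)? Step A4 used monotone limits, which are not available. But on some spaces the failure is more basic: no argument can rescue this type of operator.

**Example.** Let $K=[0,1]^2$, $m\in C(K)$, $b\in C(K)_+$, $\theta\in C(K)^*$ and $Tx=mx+\theta(x)b$. Then $T$ has a non-trivial closed invariant sublattice.

To see this, let $b'=b$ if $b\ne0$ and $b'=\mathbf 1$ if $b=0$. Consider
$$Y_0=\{\,b'\cdot(f\circ m): f\in C(m(K))\,\}.$$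
As $b'\ge0$, $Y_0$ is a sublattice, and it contains $b'\ne0$. Since $m\cdot b'(f\circ m)=b'\cdot(hf)\circ m$ with $h(t)=t$, and since $\theta(x)b$ is always in $Y_0$, $Y_0$ is $T$-invariant. So is the closed sublattice $Y=\overline{Y_0}$. It is not $C(K)$. Indeed, restrict $m$ to a circle in the square: $m(s)-m(-s)$, with $-s$ the antipode of $s$, changes sign along the circle, so there are $s\ne s'$ with $m(s)=m(s')$. Every $x\in Y$ satisfies $x(s)b'(s')=x(s')b'(s)$. If $b'(s)$ and $b'(s')$ are not both $0$, this is a proper restriction on $x$. If both are $0$, all $x\in Y$ vanish at $s$.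

So a single continuous function cannot generate the whole lattice, and the rest of $X$ has to be reached some other way. The failure of order continuity helps: it produces a copy of the sequence space $c$ inside $X$, together with a *positive* projection onto it. On that copy we can use a diagonal operator. If $J:c\to X$ and $Q:X\to c$ are positive with $QJ=I$, consider
$$JM_mQ+u\otimes w,\qquad M_ma=(m_na_n).$$
This alone is still not enough in general: if $u\in J(c)$, its range lies in $J(c)$, and any closed sublattice containing the range is invariant. We therefore perturb it. Choose countably many elements $z_n\in\ker Q$ that, together with $J(c)$, span a dense subspace, and add $\sum_n\varepsilon_n z_n\otimes\psi_n$, where $\psi_n$ is the $n$-th coordinate of $Q$. The $z_n$ may have either sign, and the positive term $u\otimes w$ restores positivity provided $w\ge\sum\varepsilon_n\psi_n$.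

The rest of the notes proves (B). From now on the norm of $X$ is not order continuous.

## 6. A positively complemented copy of $c$

**Step B1. Functionals $\psi_n$ living on disjoint closed sets.** These will be the coordinates of the copy of $c$. Take $v,\delta,f_n$ from Fact 8 and a quasi-interior point $u\ge v$ (a quasi-interior point plus $v$). Identify $X_u=C(K)$, $u=1$, as in Fact 3. Fix $\eta>0$ with $\eta\|u\|\le\delta/2$ and put
$$F_n=\{f_n\ge\eta\}\subset U_n=\{f_n>0\}.$$
The $F_n$ are closed, and the $U_n$ are open and pairwise disjoint. Since $f_n-(f_n-\eta u)^+=f_n\wedge\eta u\le\eta u$, we have $\|(f_n-\eta u)^+\|\ge\delta-\frac\delta2=\frac\delta2$. By Fact 4 choose $\tau_n\in X_+^*$, $\|\tau_n\|\le1$, with $\tau_n((f_n-\eta u)^+)\ge\delta/2$, and let $\rho_n$ be its measure on $K$. As $f_n\le1$, $(f_n-\eta)^+\le1_{F_n}$, so $\rho_n(F_n)\ge\delta/2$. The functional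
$$x\mapsto\rho_n(F_n)^{-1}\int_{F_n}x\,d\rho_n\qquad(x\in X_u)$$
lies between $0$ and $\frac2\delta\tau_n$ on positive elements. By Fact 5 it extends to $\psi_n\in X^*_+$ with $\|\psi_n\|\le C:=2/\delta$ and $\psi_n(u)=1$, and its measure on $K$ is concentrated on $F_n$. As $X$ is separable, we may pass to a subsequence of $(f_n)$ so that $\psi_n\to\psi$ weak\*.

**Step B2. A strictly positive functional that does not charge the limit set.** We shall want decreasing $u_n\in C(K)$, equal to $1$ on $F_n,F_{n+1},\dots$, on which a strictly positive functional tends to $0$. A mass where the sets $F_k$ accumulate would prevent this, so we remove it. Let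
$$E_n=\overline{\bigcup_{k\ge n}F_k},\qquad E_\infty=\bigcap_nE_n .$$
The open set $U_k$ is disjoint from $F_i$ for $i\ne k$. Hence $U_k\cap E_n=\emptyset$, and in particular $F_k\cap E_n=\emptyset$, for $n>k$. The set $E_\infty$ has empty interior: a nonempty open $W\subset E_\infty\subset E_1$ would meet some $F_k$, but $W\subset E_{k+1}$, which is disjoint from $F_k$.

Let $\varphi$ be a strictly positive functional on $X$, and on $X_u$ let $w_0(x)=\int_{K\setminus E_\infty}x\,d\varphi$. On positive elements $0\le w_0\le\varphi$, so by Fact 5 $w_0$ extends to a positive functional on $X$.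

*It is strictly positive.* Let $0\ne x\in X_+$. Then $x\wedge u\ne0$; otherwise $x\wedge ku=0$ for all $k$, and $x=\lim x\wedge ku=0$. So $x\wedge u\in C(K)_+$ is strictly positive on a nonempty open set $W$. The open set $W\setminus E_\infty$ is nonempty because $E_\infty$ has empty interior. Multiplying $x\wedge u$ by a Urysohn function that is $1$ at a point of $W\setminus E_\infty$ and $0$ off this set, we get $0\ne y\in C(K)$ with $0\le y\le x\wedge u$ and $y=0$ on $E_\infty$. Hence $w_0(x)\ge w_0(y)=\varphi(y)>0$.

**Step B3. The staircase $u_1\ge u_2\ge\cdots$.** Its steps will be the unit vectors of the copy of $c$. Put $u_1=1$, $W_1=K$. Suppose we have $u_n$ and an open $W_n\supset E_n$ with $u_n=1$ on $W_n$. The closed set $E_{n+1}$ lies in the open set $W_n\setminus F_n$. By normality of $K$ and regularity of the measure $w_0$, choose an open $O_{n+1}\supset E_{n+1}$ with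
$$\overline{O_{n+1}}\subset W_n\setminus F_n,\qquad w_0(O_{n+1})\le w_0(E_{n+1})+\tfrac1{n+1}.$$
Then choose an open $W_{n+1}\supset E_{n+1}$ with $\overline{W_{n+1}}\subset O_{n+1}$ and, by Urysohn, $u_{n+1}\in C(K)$ with $0\le u_{n+1}\le1$, $u_{n+1}=1$ on $W_{n+1}$, $u_{n+1}=0$ off $O_{n+1}$. This gives the following.

* $\{u_{n+1}>0\}\subset O_{n+1}\subset W_n\subset\{u_n=1\}$, and so $u_{n+1}\le u_n$.
* For $k\le n$, $F_n\subset E_n\subset E_k\subset W_k$, so $u_k=1$ on $F_n$. For $k>n$, $u_k\le u_{n+1}$ vanishes on $F_n$. As $\psi_n$ is carried by $F_n$ and $\psi_n(u)=1$: $\psi_n(u_k)=1$ for $k\le n$ and $\psi_n(u_k)=0$ for $k>n$.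
* $w_0(u_n)\to0$: for $n\ge2$, $w_0(u_n)\le w_0(O_n)\le w_0(E_n)+\frac1n$, and $w_0(E_n)=\varphi(E_n\setminus E_\infty)\to0$.

Choose $\kappa>0$ with $\kappa w_0(u_1)\le8^{-1}/16$ and then indices $1=n_1<n_2<\cdots$ with $\kappa w_0(u_{n_k})\le8^{-k}/16$ for all $k$. Replace $(u_k,\psi_k)$ by $(u_{n_k},\psi_{n_k})$ and relabel. All the properties used below persist: $\{u_{n_{k+1}}>0\}\subset\{u_{n_k+1}>0\}\subset\{u_{n_k}=1\}$, $\psi_{n_j}(u_{n_k})=1$ exactly when $k\le j$ and is $0$ otherwise, and $\psi_n\to\psi$ weak\*.

**Step B4. The vectors $p_n$ and the functional $w$.** Put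
$$p_n=u_n-u_{n+1}\ge0,\qquad \varepsilon_n=\frac{8^{-n}}{32},\qquad w=\kappa w_0+\sum_n\varepsilon_n\psi_n,\qquad m_n=1-2^{-n}\quad(n\ge1).$$
We collect what is needed. First,
$$\psi_n(p_k)=\delta_{nk},\qquad\psi_n(u)=1,\qquad\sum_{n\le N}p_n=u-u_{N+1}\le u .\tag{5}$$
Second,
$$p_n\wedge p_k=0\quad\text{if }k\ge n+2.\tag{6}$$
For if $p_k(s)>0$, then $u_k(s)>0$, so $u_{k-1}(s)=1$. As $k-1\ge n+1$, $u_n(s)=u_{n+1}(s)=1$ and $p_n(s)=0$. Neighbors $p_n,p_{n+1}$ may overlap. Third, $w$ is a strictly positive functional, and since $\psi_j(u_n)$ is $1$ for $j\ge n$ and $0$ otherwise,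
$$w(u_n)=\kappa w_0(u_n)+\sum_{j\ge n}\varepsilon_j\le\frac{8^{-n}}{16}+\frac87\varepsilon_n\le\frac{8^{-n}}8,\qquad w(u)=w(u_1)\le\frac1{64}.\tag{7}$$
As $w(u_{N+1})\to0$, (5) gives $w(u)=\sum_nw(p_n)$. Also $\varepsilon_n=\varepsilon_n\psi_n(p_n)\le w(p_n)\le w(u_n)$.

**Step B5. The maps $J$ and $Q$.** For $a\in c$ with limit $a_\infty$ define
$$Ja=a_\infty u+\sum_n(a_n-a_\infty)p_n .$$
The series converges because $\sum_{n=N}^M|a_n-a_\infty|p_n\le\sup_{n\ge N}|a_n-a_\infty|\,u$. By (5), $Ja=\lim_N\big[a_\infty u_{N+1}+\sum_{n\le N}a_np_n\big]$. So $J\ge0$. Also $J\mathbf 1=u$, hence $|Ja|\le\|a\|_\infty u$. Define $Q:X\to c$ by $Qx=(\psi_n(x))_n$, a sequence with limit $\psi(x)$. Then $Q\ge0$, $Qu=\mathbf 1$, and by (5) $\psi_n(Ja)=a_\infty+(a_n-a_\infty)=a_n$, that is, $QJ=I_c$. So $JQ$ is a positive projection onto $J(c)\cong c$. Finally, since $\sum_nw(p_n)=w(u)$,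
$$w(Ja)=a_\infty w(u)+\sum_n(a_n-a_\infty)w(p_n)=\sum_na_nw(p_n).\tag{8}$$

**Example.** Let $X=c$ and $u=v=\mathbf 1$, with $f_n$ the $n$-th unit vector $e_n$. Then $K=\mathbb N\cup\{\infty\}$, and with $\delta=1$, $\eta=\frac12$ we get $F_n=U_n=\{n\}$, $E_n=\{n,n+1,\dots,\infty\}$, $E_\infty=\{\infty\}$, and $\psi_n$ is the $n$-th coordinate. The functional $\varphi(x)=x_\infty+\sum_n8^{-n}x_n$ is strictly positive, and $w_0(x)=\sum_n8^{-n}x_n$. We may take $u_n=1_{E_n}$ with $W_n=O_n=E_n$. Here $\varphi(u_n)\ge1$ for all $n$, while $w_0(u_n)=\frac87 8^{-n}\to0$; this is what removing $E_\infty$ is for. With $\kappa=\frac1{32}$ no subsequence is needed, $p_n=e_n$, $J=Q=I$ and $w(x)=\frac1{16}\sum_n8^{-n}x_n$.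

## 7. The operator

**Step B6. The elements $z_n$.** They carry the part of $X$ not seen by $J(c)$. Let $(x_i)\subset X_u$ be dense in $X$, and $z^{(i)}=s_i(x_i-JQx_i)\in X_u$ with $s_i>0$ so small that $|z^{(i)}|\le u$. Then $Qz^{(i)}=0$, as $QJ=I$. Since $JQx_i$ lies in the closed span of $\{u\}\cup\{p_n\}$,
$$\text{the closed linear span of }\{u\}\cup\{p_n\}\cup\{z^{(i)}\}\text{ is }X.\tag{9}$$
Put $z_n=0$ for even $n$. For odd $n$ let $(z_n)$ enumerate the $z^{(i)}$ so that each index $i$ is used at least twice. Both provisions matter later: even indices give vectors $p_n$ unspoiled by $z$'s, and the repetition lets us separate $z_n$ from $p_n$. Put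
$$\xi_n=m_np_n+\varepsilon_nz_n,\qquad q_n=w(\xi_n)=m_nw(p_n)+\varepsilon_nw(z_n).$$
Since $|w(z_n)|\le w(u)\le\frac1{64}$, $m_n\in[\frac12,1)$ and $\varepsilon_n\le w(p_n)\le w(u_n)\le8^{-n}/8$,
$$0<\varepsilon_n\big(\tfrac12-\tfrac1{64}\big)\le q_n\le2w(u_n)\le\frac{8^{-n}}4,\qquad 4\sum_n2^nq_n\le\sum_n4^{-n}=\frac13 .\tag{10}$$

**Step B7. Definition of $T$, its positivity and its form.** On $c$ let $M_ma=(m_na_n)$ and $Za=\sum_n\varepsilon_na_nz_n$, and set
$$T=JM_mQ+ZQ+u\otimes w,\qquad Tx=JM_mQx+\sum_n\varepsilon_n\psi_n(x)z_n+w(x)u .\tag{11}$$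
The operator $JM_mQ$ is positive. For $x\ge0$, $z_n\ge-u$ and $w(x)\ge\sum_n\varepsilon_n\psi_n(x)$, so $ZQx+w(x)u\ge0$. Thus $T\ge0$. The sequence $(-2^{-n}a_n)$ has limit $0$, so $JM_mQ=JQ-\sum_n2^{-n}p_n\otimes\psi_n$. Hence $T=P+N$ with $P=JQ$ a positive projection onto $J(c)\cong c$, and
$$N=-\sum_n2^{-n}p_n\otimes\psi_n+\sum_n\varepsilon_nz_n\otimes\psi_n+u\otimes w,$$
which is nuclear because $\|p_n\|,\|z_n\|\le\|u\|$ and $\|\psi_n\|\le C$.

In the example $X=c$ all $z^{(i)}$ are $0$ and $T=M_m+\mathbf 1\otimes w$, an operator of the kind met in Section 1.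

It remains to show that $T$ has no non-trivial closed invariant sublattice. **From here on, $Y\ne\{0\}$ is a closed $T$-invariant sublattice.** The goal is $u\in Y$ and $\xi_n\in Y$ for all $n$; the rest will be quick. By Fact 6 this means $g(u)=g(\xi_n)=0$ for every $g\in Y^\perp$, so we study the numbers $g(\xi_n)$ all at once, as residues of a meromorphic function.

## 8. A resolvent identity for the annihilator of $Y$

Let $\Omega=\mathbb C\setminus(\{m_n:n\ge1\}\cup\{1\})$. It is open, and it is connected because a countable closed set is removed from the plane. For $g\in Y^\perp$ put $g_\infty=g(u)-\sum_ng(p_n)$. By (5), $\sum_n|g(p_n)|\le|g|(u)$. Since also $|g(z_n)|\le|g|(u)$ and $\sum\varepsilon_n<\infty$, we have $\sum_n|g(\xi_n)|<\infty$. For $y\in Y$ define on $\Omega$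
$$D(\lambda)=\lambda-w(u)-\sum_n\frac{q_n}{\lambda-m_n},\qquad h_\lambda(y)=w(y)+\sum_n\frac{q_n\psi_n(y)}{\lambda-m_n},$$
$$G_g(\lambda)=g(u)+\sum_n\frac{g(\xi_n)}{\lambda-m_n}+\frac{g_\infty}{\lambda-1},\qquad B(\lambda)=\sum_n\frac{g(\xi_n)\psi_n(y)}{\lambda-m_n}+\frac{g_\infty\psi(y)}{\lambda-1}.$$
The coefficients are absolutely summable, as $|\psi_n(y)|\le C\|y\|$. So the series converge locally uniformly and the functions are analytic on $\Omega$.

**Step B8. The identity.** For all $\lambda\in\Omega$,
$$D(\lambda)B(\lambda)+h_\lambda(y)G_g(\lambda)=0 .\tag{12}$$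
The purpose is to turn the invariance of $Y$ into information on $G_g$. Let $\lambda>\max(1,\|T\|)$ be real and $x=(\lambda-T)^{-1}y=\sum_{k\ge0}\lambda^{-k-1}T^ky$. Then $x\in Y$, as $Y$ is closed and invariant, and $\lambda x-Tx=y$.

*Apply $Q$.* Since $QJ=I$, $QZ=0$, $Qu=\mathbf 1$, we get $QTx=M_mQx+w(x)\mathbf 1$. Reading off coordinates and their limit,
$$\psi_n(x)=\frac{\psi_n(y)+w(x)}{\lambda-m_n},\qquad\psi(x)=\frac{\psi(y)+w(x)}{\lambda-1}.\tag{13}$$

*Apply $w$.* By (8),
$$w(Tx)=\sum_nm_n\psi_n(x)w(p_n)+\sum_n\varepsilon_n\psi_n(x)w(z_n)+w(x)w(u)=\sum_nq_n\psi_n(x)+w(u)w(x).$$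
Insert (13) in $\lambda w(x)-w(Tx)=w(y)$ and collect the terms with $w(x)$: $D(\lambda)w(x)=h_\lambda(y)$.

*Apply $g$.* For $a\in c$,
$$g(JM_ma+Za)=a_\infty g(u)+\sum_n(m_na_n-a_\infty)g(p_n)+\sum_n\varepsilon_na_ng(z_n)=\sum_na_ng(\xi_n)+a_\infty g_\infty .$$
Since $Tx\in Y$, taking $a=Qx$ and using (13),
$$0=g(Tx)=\sum_n\psi_n(x)g(\xi_n)+\psi(x)g_\infty+w(x)g(u)=B(\lambda)+w(x)G_g(\lambda).$$
Multiply by $D(\lambda)$ and use $D(\lambda)w(x)=h_\lambda(y)$. This is (12) for all large real $\lambda$, and (12) follows on the connected set $\Omega$ by the identity theorem.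

At a zero $\mu$ of $D$ with $h_\mu(y)\ne0$, (12) gives $G_g(\mu)=0$. So we locate the zeros of $D$ and look for a $y$ making $h$ non-zero there.

## 9. The zeros of $D$ interlace with the poles

**Step B9. Exactly one zero in each gap.** For non-real $\lambda$, $\operatorname{Im}D(\lambda)=\operatorname{Im}\lambda\,\big(1+\sum_nq_n|\lambda-m_n|^{-2}\big)\ne0$, so all zeros are real. On real intervals of $\Omega$, $D'(\lambda)=1+\sum_nq_n(\lambda-m_n)^{-2}>0$. Since $q_n>0$, $D$ increases from $-\infty$ to $+\infty$ on $(-\infty,m_1)$ and on each $(m_j,m_{j+1})$. For $\lambda>1$ we have $\lambda-m_n>2^{-n}$, so $D(\lambda)\ge1-\frac1{64}-\sum2^nq_n>0$ by (10). Hence the zeros of $D$ are one $\mu_0<m_1$ and one $\mu_j\in(m_j,m_{j+1})$ for each $j\ge1$. All are simple.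

**Step B10. The zero $\mu_j$ stays away from $m_{j+1}$.** We need this to bound the terms of $h_{\mu_j}(y)$ that have the wrong sign. Let $t_j=m_j+2^{-j-2}$, the midpoint of $(m_j,m_{j+1})$, $j\ge1$. For $n\le j$, $t_j-m_n\ge2^{-n-2}$: for $n=j$ this is an equality, and for $n<j$ we have $t_j-m_n>m_j-m_n\ge2^{-n-1}$. For $n>j$ the term $-q_n/(t_j-m_n)$ is positive. By (10),
$$D(t_j)\ge t_j-\tfrac1{64}-4\sum_n2^nq_n>\tfrac12-\tfrac1{64}-\tfrac13>0 .$$
Hence $\mu_j<t_j$, and for $n>j$, $m_n-\mu_j\ge m_{j+1}-t_j=2^{-j-2}$.

**Step B11. $G_g$ vanishes at almost all zeros of $D$.** Fix $0\ne y\in Y_+$ (the modulus of a non-zero element of $Y$). In $h_{\mu_j}(y)$ the terms with $n\le j$ are $\ge0$, so by Step B10 and (10)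
$$h_{\mu_j}(y)\ge w(y)-C\|y\|\,2^{j+2}\sum_{n>j}\frac{8^{-n}}4\ \xrightarrow[j\to\infty]{}\ w(y)>0 .$$
So there is $j_0\ge1$ with $h_{\mu_j}(y)>0$ for $j\ge j_0$. By (12) at $\lambda=\mu_j$,
$$G_g(\mu_j)=0\qquad\text{for all }j\ge j_0\text{ and all }g\in Y^\perp .\tag{14}$$
The index $j_0$ depends on $y$ but not on $g$.

## 10. The quotient $G_g/D$ is rational

**Step B12. Singularities of $\Phi_g=G_g/D$.** Both functions have their poles at the $m_n$, so the quotient should be simple. At $m_n$, $D$ has a simple pole with residue $-q_n\ne0$, and $G_g$ has at most a simple pole, with residue $g(\xi_n)$. So $\Phi_g$ extends analytically to $m_n$, with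
$$\Phi_g(m_n)=-\frac{g(\xi_n)}{q_n}.\tag{15}$$
At $\mu_j$ with $j\ge j_0$ the simple zero of $D$ is canceled by (14). Hence $\Phi_g$ is analytic on $\mathbb C\setminus\{1,\mu_0,\dots,\mu_{j_0-1}\}$, with at most simple poles at the $\mu_i$. As $\lambda\to\infty$, $G_g(\lambda)\to g(u)$ and $|D(\lambda)|\to\infty$, so $\Phi_g\to0$. The point $1$, where the $m_n$ and $\mu_j$ accumulated, is now an isolated singularity.

**Step B13. At most a simple pole at $1$.** We bound $\Phi_g$ on circles that pass between the $m_n$. Let $|\lambda-1|=r_k=\frac34 2^{-k}$, $k\ge2$. Since $1-m_n=2^{-n}$, $|\lambda-m_n|\ge|2^{-n}-\frac342^{-k}|$. For $n\le k$ this is at least $\frac14 2^{-n}\ge\frac142^{-k}$. For $n>k$ it is at least $\frac342^{-k}-\frac122^{-k}=\frac142^{-k}\ge\frac142^{-n}$. So in all cases $|\lambda-m_n|\ge\frac14\max(2^{-n},2^{-k})$. With $|\lambda|\ge1-r_k\ge\frac{13}{16}$ and (10),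
$$|D(\lambda)|\ge\tfrac{13}{16}-\tfrac1{64}-4\sum_n2^nq_n\ge\tfrac{13}{16}-\tfrac1{64}-\tfrac13>\tfrac14,$$
$$|G_g(\lambda)|\le|g(u)|+4\cdot2^k\sum_n|g(\xi_n)|+\frac{|g_\infty|}{r_k}=O(1/r_k).$$
Hence $|\Phi_g|\le C_g/r_k$ on these circles. For large $k$ they lie in a punctured disk about $1$ where $\Phi_g$ is analytic, and the Laurent coefficient of $(\lambda-1)^{-l}$ is at most $r_k\cdot\frac{C_g}{r_k}\cdot r_k^{l-1}=C_gr_k^{l-1}$ in modulus. This tends to $0$ for $l\ge2$.

**Step B14. Finitely many parameters.** Subtract from $\Phi_g$ its simple polar parts at $1,\mu_0,\dots,\mu_{j_0-1}$. What remains is entire and tends to $0$ at infinity, so it is $0$ by Liouville. Therefore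
$$\Phi_g\in\mathcal F:=\operatorname{span}\Big\{\frac1{\lambda-1},\frac1{\lambda-\mu_0},\dots,\frac1{\lambda-\mu_{j_0-1}}\Big\}\qquad\text{for every }g\in Y^\perp .\tag{16}$$

**Remark.** Linear arguments alone cannot go on to $\Phi_g=0$, because $T$ has non-trivial closed invariant *subspaces*. For $j\ge1$ put $\mu=\mu_j>0$, $a_n=1/(\mu-m_n)$, so $a\in c$, and $x=\mu^{-1}(JM_ma+Za+u)$. Then $\psi_n(x)=\mu^{-1}(m_na_n+1)=a_n$, so $x\neq 0$. By (8), $w(x)=\mu^{-1}\big(\sum_nq_na_n+w(u)\big)=1$, because $D(\mu)=0$. Hence $Tx=JM_ma+Za+u=\mu x$. But $\psi_n(x)=a_n$ is positive for $n\le j$ and negative for $n>j$, so neither $x$ nor $-x$ is positive, and the line $\mathbb Rx$ is not a sublattice. So far we have used that $Y$ is a sublattice only to find $0\ne y\in Y_+$. It must be used again, and this is where the even indices come in.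

## 11. Unit vectors inside a sublattice of finite codimension

**Step B15. On the even part, $Y$ has finite codimension.** Let $V=\operatorname{span}\{p_n:n\text{ even}\}$. For even $n$, $\xi_n=m_np_n$, so (15) reads
$$g(p_n)=-\frac{q_n}{m_n}\Phi_g(m_n).$$
Thus $g|_V$ is the image of $\Phi_g\in\mathcal F$ under a linear map on $\mathcal F$ that does not depend on $g$. Hence $\{g|_V:g\in Y^\perp\}$ has finite dimension; call it $r$. By Fact 6, $Y\cap V=\{v\in V:g(v)=0\text{ for all }g\in Y^\perp\}$, so $Y\cap V$ has codimension at most $r$ in $V$.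

**Step B16. $p_n\in Y$ for all but at most $2r$ even $n$.** A subspace of finite codimension need not contain any of the $p_n$, but a sublattice must. Suppose $p_n\notin Y$ for $N=2r+1$ even indices $n$, and let $E$ be the span of these $p_n$. Distinct even indices differ by at least $2$, so by (6) these $p_n$ are pairwise disjoint. They are positive and non-zero. So $E$ is a sublattice isomorphic to $\mathbb R^N$, the $p_n$ corresponding to the unit vectors. Then $Y\cap E$ is a sublattice of $E$ of dimension $d\ge N-r=r+1$. By Fact 1 it has a basis of $d$ pairwise disjoint positive vectors. As elements of $\mathbb R^N$ they have disjoint nonempty supports. If each support had at least two elements, then $2(r+1)\le2d\le N=2r+1$, which is false. So some basis vector is a positive multiple of a single one of these $p_n$, and $p_n\in Y$, a contradiction.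

For instance, in $\mathbb R^3$ the plane $\{x_1+x_2+x_3=0\}$ has codimension $r=1$ and contains no unit vector; it is not a sublattice. The plane $\{x_1=2x_2\}$ is a sublattice and contains $(0,0,1)$.

## 12. From $G_g\equiv0$ to $Y=X$

**Step B17. $u$ and all $\xi_n$ are in $Y$.** Let $g\in Y^\perp$. By Step B16, $g(\xi_n)=m_ng(p_n)=0$ for infinitely many even $n$, so $\Phi_g(m_n)=0$ for infinitely many $n$ by (15). By (16) $\Phi_g$ is a rational function, and a rational function with infinitely many zeros is $0$. Hence $G_g=\Phi_gD\equiv0$. The residues of $G_g$ at the $m_n$ give $g(\xi_n)=0$ for all $n$, and the limit at infinity gives $g(u)=0$. As $g\in Y^\perp$ was arbitrary, Fact 6 yields $u\in Y$ and $\xi_n\in Y$ for all $n\ge1$.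

**Step B18. Separating $p_n$ from $z_n$.** For even $n$, $p_n=\xi_n/m_n\in Y$. For odd $n$ choose an odd $n'\ne n$ with $z_{n'}=z_n$, which exists by the choice of the enumeration. The $z$'s cancel in
$$\frac{\xi_n}{\varepsilon_n}-\frac{\xi_{n'}}{\varepsilon_{n'}}=\frac{m_n}{\varepsilon_n}p_n-\frac{m_{n'}}{\varepsilon_{n'}}p_{n'}\in Y .$$
Since $|n-n'|\ge2$, $p_n$ and $p_{n'}$ are disjoint by (6), so the positive part of this element is $\frac{m_n}{\varepsilon_n}p_n$. It lies in $Y$ because $Y$ is a sublattice. So $p_n\in Y$, and then $z_n=\varepsilon_n^{-1}(\xi_n-m_np_n)\in Y$.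

Thus $Y$ contains $u$, all $p_n$ and all $z^{(i)}$. By (9) their closed linear span is $X$, and $Y$ is closed, so $Y=X$. This proves (B), and with Section 4 it proves Theorem 1. $\blacksquare$
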